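# A zero-dimensional Polish group that maps onto every Polish group

## 1. The theorem and its meaning for orbit equivalence relations

**Theorem A.** There is a zero-dimensional Polish group $G$ such that for every Polish group $H$ there is a continuous, open, surjective homomorphism $\varphi:G\to H$. Moreover $G$ has a compatible left-invariant metric taking only dyadic rational values.

**Theorem B.** There are a zero-dimensional Polish group $G$ and a Borel action of $G$ on a Polish space $X$ such that $E_G^X$ is a universal Polish group action.

Let us unpack this. A *Polish group* is a topological group whose topology is separable and completely metrizable. A space is *zero-dimensional* if it has a basis of clopen sets; the integers and the Cantor group $(\mathbb Z/2)^{\omega}$ are zero-dimensional Polish groups, and $\mathbb R$ is not zero-dimensional. A *dyadic rational* is a number $k2^{-n}$ with $k\in\mathbb Z$, $n\ge 0$. In Theorem A the single group $G$ is fixed before $H$ is chosen, and every $H$, including $\mathbb R$ or a Banach space, is a topological quotient of it.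

If a Polish group $G$ acts in a Borel way on a Polish space $X$, the orbit equivalence relation is
$$x\mathrel{E_G^X}y\iff \exists g\in G\ (g\cdot x=y).$$
If $E,F$ are equivalence relations on Polish spaces $X,Y$, then $E\le_B F$ ($E$ is *Borel reducible* to $F$) means that there is a Borel $f:X\to Y$ with $x_1\mathrel E x_2\iff f(x_1)\mathrel F f(x_2)$. For example, the relation of $\mathbb R$ acting on $\mathbb R^2$ by $r\cdot(u,v)=(u+r,v)$ reduces to equality on $\mathbb R$, through $f(u,v)=v$. An action of a Polish group $G$ on $X$, or its relation $E_G^X$, is *universal* if $E_H^Y\le_B E_G^X$ for every Borel action of every Polish group $H$ on a Polish space $Y$. Several universal actions are known, but none of the known examples is given by the action of a zero-dimensional group; the paper "Isometry of Polish Metric Spaces" is the source of the question whether this can happen. Theorem B answers yes.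

Theorem B follows from Theorem A and one theorem of Becker and Kechris (*The Descriptive Set Theory of Polish Group Actions*, Thm. 2.6.1): for each Polish group $G$ there is a *universal Borel $G$-space* $X$, that is, a standard Borel space with a Borel action of $G$ such that every Borel $G$-space admits a $G$-equivariant Borel injection into $X$. We fix a Polish topology on $X$ inducing its Borel structure.

**Proof of Theorem B from Theorem A.** Let $G$ be as in Theorem A and $X$ its universal Borel $G$-space. Let $H$ be a Polish group acting in a Borel way on a Polish space $Y$, and take $\varphi:G\to H$ from Theorem A. Then $g*y:=\varphi(g)\cdot y$ is a Borel action of $G$ on $Y$. Since $\varphi$ is onto, it has the same orbits as the action of $H$, so $E_G^Y=E_H^Y$. Let $\theta:Y\to X$ be an equivariant Borel injection. If $y'=g*y$, then $\theta(y')=g\cdot\theta(y)$. Conversely, if $\theta(y')=g\cdot\theta(y)$, then $\theta(y')=\theta(g*y)$, and $y'=g*y$ by injectivity. So $\theta$ witnesses $E_H^Y\le_B E_G^X$. $\square$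

The pulling-back step gives more.

**Corollary C.** An equivalence relation on a Polish space is the orbit equivalence relation of a Borel (resp. continuous) action of some Polish group if and only if it is the orbit equivalence relation of a Borel (resp. continuous) action of the single zero-dimensional group $G$ of Theorem A.

**Proof.** Given an action of $H$, replace it by $g*y=\varphi(g)\cdot y$. This preserves orbits, Borelness and continuity. The converse is trivial because $G$ is itself a Polish group. $\square$

In particular, any universal action of a Polish group $H$, pulled back along $\varphi$, is a universal action of $G$ with literally the same equivalence relation. A Polish group that has every Polish group as a quotient is called surjectively universal; the existence of one, without zero-dimensionality, is due to L. Ding (Adv. Math. 2012). That theorem is not used here. Everything below is the proof of Theorem A.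

## 2. Open subgroups are too much to ask

The most familiar zero-dimensional Polish groups are the *non-archimedean* ones, which have a base at $1$ of open subgroups. Examples are $(\mathbb Z/2)^\omega$ and the group $S_\infty$ of all permutations of $\mathbb N=\{0,1,2,\dots\}$ with the topology of pointwise convergence, where the pointwise stabilizers of finite sets are such a base. The first attempt would be to look for $G$ among them. This fails at once. If $\pi:\Gamma\to H$ is a continuous, open, surjective homomorphism and $\Gamma$ is non-archimedean, then the images of the open subgroups of $\Gamma$ are open subgroups of $H$, and they form a base at $1_H$. So $H$ is non-archimedean, and $\mathbb R$, whose only open subgroup is $\mathbb R$, is not such a quotient.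

Nor can "zero-dimensional" be strengthened to "non-archimedean" in Theorem B. Non-archimedean Polish groups are, up to isomorphism, the closed subgroups of $S_\infty$, so their orbit equivalence relations Borel reduce to $S_\infty$-orbit equivalence relations (Becker–Kechris, Thm. 2.3.5). By Hjorth's turbulence theorem (*Classification and Orbit Equivalence Relations*), turbulent actions, such as that of $c_0$ on $\mathbb R^\omega$ by translation, do not reduce to $S_\infty$-orbit equivalence relations.

So we need clopen neighbourhoods of $1$ that are not subgroups. The plan is to make them balls of a left-invariant metric whose values lie in a countable set: a ball whose radius is not a value is clopen.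

**Definition (length function).** A length function on a group is a map $N\ge 0$ with $N(1)=0$, $N(x^{-1})=N(x)$ and $N(xy)\le N(x)+N(y)$.

Word length in a free group is an example. From $N(y)\le N(x)+N(x^{-1}y)$ and the same inequality with $x,y$ exchanged,
$$|N(x)-N(y)|\le N(x^{-1}y).\tag{1}$$
If $d$ is a left-invariant metric on a group, then $\|h\|=d(1,h)$ is a length function: $\|h^{-1}\|=d(1,h^{-1})=d(h,1)$ and $\|hk\|\le d(1,h)+d(h,hk)=\|h\|+\|k\|$.

## 3. Abelian quotients: a weighted $\ell^1$-sum of integers

For abelian $H$ the plan works with bare hands. Surjectivity and openness will come from a category argument that we isolate now. It uses three textbook facts: the Baire category theorem; that analytic sets have the Baire property; and *Pettis' theorem*, that if $A$ is a non-meager subset with the Baire property in a Polish group, then $A^{-1}A$ is a neighbourhood of $1$.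

**Lemma 1.** Let $\varphi:G\to H$ be a continuous homomorphism of Polish groups with dense image, such that $\overline{\varphi(U)}$ is a neighbourhood of $1_H$ for every neighbourhood $U$ of $1_G$. Then $\varphi$ is onto and open.

**Proof.** *The image is non-meager.* Otherwise $\varphi(G)\subseteq\bigcup_n C_n$ with $C_n$ closed and nowhere dense. The closed sets $\varphi^{-1}(C_n)$ cover $G$, so by Baire one of them contains a nonempty open set $U$. Pick $g\in U$. Then $g^{-1}U$ is a neighbourhood of $1$, so $\overline{\varphi(U)}=\varphi(g)\,\overline{\varphi(g^{-1}U)}$ has nonempty interior. But $\overline{\varphi(U)}\subseteq C_n$, a contradiction.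

*The map is onto.* The subgroup $\varphi(G)$ is analytic, hence has the Baire property, and it is non-meager. By Pettis, $\varphi(G)=\varphi(G)^{-1}\varphi(G)$ contains a neighbourhood of $1$. So it is an open subgroup, hence closed (its complement is a union of cosets). It is dense, so it is $H$.

*The map is open.* This is the standard fact that a continuous surjective homomorphism between Polish groups is open. Given a neighbourhood $U$ of $1_G$, take an open neighbourhood $V$ of $1_G$ with $V^{-1}V\subseteq U$. Countably many translates of $V$ cover the separable group $G$, so countably many translates of $\varphi(V)$ cover $H$, and $\varphi(V)$ is non-meager. It is analytic, so $\varphi(V)^{-1}\varphi(V)\subseteq\varphi(U)$ is a neighbourhood of $1_H$. Translating, $\varphi$ is open. $\square$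

Let $\mathbb Z^{(\omega)}$ be the free abelian group with basis $(e_i)_{i\in\omega}$ and $\|\cdot\|_1$ its $\ell^1$-norm.

**Proposition D.** Put
$$G_{ab}=\Big\{x\in\prod_{n\ge0}\mathbb Z^{(\omega)}:\ 2^{-n}\|x_n\|_1\to0\Big\},\qquad N(x)=\max_n2^{-n}\|x_n\|_1 .$$
With the metric $N(x-y)$ this is a zero-dimensional abelian Polish group, and every abelian Polish group is a quotient of it.

**Proof.** The maximum exists because the terms tend to $0$. The metric is translation-invariant on an abelian group, so $G_{ab}$ is a topological group.

*Completeness.* Let $(x^k)$ be Cauchy. If $N(x^k-x^l)<2^{-n}$, then $x^k_n=x^l_n$, because $\|\cdot\|_1$ is integer-valued. So each coordinate is eventually constant, with some value $x_n$. Given $\varepsilon>0$, let $N(x^k-x^l)<\varepsilon$ for $k,l\ge K$. Letting $l\to\infty$ coordinatewise, $2^{-n}\|x^k_n-x_n\|_1\le\varepsilon$ for all $n$ and $k\ge K$. Hence $\limsup_n2^{-n}\|x_n\|_1\le\varepsilon$. As $\varepsilon$ was arbitrary, $x\in G_{ab}$, and $x^k\to x$.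

*Separability and dimension.* The sequences with only finitely many nonzero coordinates form a countable set, dense by truncation. The values of $N$ are dyadic rationals, so balls of non-dyadic radius are clopen.

*The quotient map.* Let $H$ be abelian Polish with compatible complete invariant metric $d$ and $\|h\|=d(0,h)$. (An invariant $d$ exists by Birkhoff–Kakutani. It is complete because on a Polish group $d(x,y)+d(x^{-1},y^{-1})$ is always complete, and here this sum is $2d$.) Put $V_0=H$ and $V_n=\{\|h\|<4^{-n}\}$ for $n\ge1$. Let $\varphi_n:\mathbb Z^{(\omega)}\to H$ be the homomorphism taking $(e_i)_i$ to a dense sequence in $V_n$. For $n\ge 1$,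
$$\|\varphi_n(x_n)\|\le4^{-n}\|x_n\|_1\le2^{-n}N(x),$$
so $\varphi(x)=\sum_n\varphi_n(x_n)$ converges, and $\varphi$ is a homomorphism. If $N(x)<1$, then $x_0=0$ and $\|\varphi(x)\|\le\sum_{n\ge1}2^{-n}N(x)=N(x)$, so $\varphi$ is continuous. The copy of $e_i$ in coordinate $j$ has $N=2^{-j}$. So every neighbourhood $U$ of $0$ contains, for some $j$, all copies of the $e_i$ in coordinate $j$, and $\overline{\varphi(U)}\supseteq V_j$. The image is dense because $\varphi_0(e_i)$, $i\in\omega$, is dense in $V_0=H$. Lemma 1 applies. $\square$

Here $\{N<1\}$ contains no open subgroup: an open subgroup contains $e_0$ in coordinate $j$ for some $j$, hence $2^je_0$ in coordinate $j$, which has $N=1$. Three features carry the proof: each $N_n=2^{-n}\|x_n\|_1$ takes values in the discrete set $2^{-n}\mathbb Z$; $N_n(x)\to0$ for each $x$; and "at most $2^n$ generators of size $4^{-n}$" is a summable budget.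

## 4. The obstacle for non-abelian quotients: conjugation

For general $H$ we replace the sum by a free group. For $j\ge0$ let $S_j=\{a_{j,i}:i\ge0\}$, and let $F$ be the free group on $S=\bigsqcup_jS_j$, a countable group. Elements of $S$ are *letters*, and $a_{j,i}$ has *level* $j$. Put $A_n=S_0\cup\dots\cup S_n$, let $\lambda(x)$ be the word length of $x\in F$, and write $x^g:=g^{-1}xg$, so $(x^g)^h=x^{gh}$. We want length functions $\nu_n$ with integer values that count letters of level $\le n$, with $N=\sup_n2^{-n}\nu_n$, and a homomorphism $\varphi$ mapping $S_j$ onto a dense subset of a small neighbourhood $V_j$ of $1_H$, with $V_0=H$. Two natural choices of $\nu_n$ fail, in opposite ways.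

*Counting letters in the word.* Let $\nu_n(x)$ be the number of letters of level $\le n$ in the freely reduced word of $x$. Take $a\in S_0$ and $s_j\in S_j$. Then $N(s_j)=2^{-j}\to0$, but $a^{-1}s_ja$ contains two letters of level $0$ for $j\ge1$, so $N(s_j^{\,a})\ge2$. Conjugation by $a$ is not continuous, and we do not have a group topology.

*Deleting high levels.* Let $\pi_n:F\to\langle A_n\rangle$ kill all letters of level $>n$, and let $\nu_n(x)=\lambda(\pi_n(x))$. Now conjugation by a fixed element is continuous: if $N(x)<2^{-n_0}$ then $\pi_n(x)=1$, hence $\pi_n(x^h)=1$, for $n\le n_0$, and for $n>n_0$ the term $2^{-n}\nu_n$ grows by at most $2\cdot2^{-n}\lambda(h)$. The trouble is that conjugation has become *uniformly* continuous over $S_0$: for $a\in S_0$, $s\in S_j$, $j\ge1$, we have $\pi_n(s^a)=1$ for $n<j$ and $\lambda(\pi_n(s^a))=3$ for $n\ge j$, so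
$$N(s^a)=3\cdot2^{-j}\quad\text{for all } a\in S_0 .$$
Take $H=S_\infty$ and let $W=\{h:h(0)=0\}$, a clopen neighbourhood of $1$. If $\varphi$ were continuous, then for some $j\ge1$ we would have $\varphi(a)^{-1}\varphi(s)\varphi(a)\in W$ for all $a\in S_0$, $s\in S_j$. As $\varphi(S_0)$ is dense in $H$ and $\varphi(S_j)$ is dense in $V_j$, this gives $h^{-1}vh\in W$ for all $h\in S_\infty$, $v\in V_j$. But $V_j$ contains the pointwise stabilizer of $\{0,\dots,k-1\}$ for some $k\ge1$, hence the transposition $v=(k\ \,k{+}1)$. With $h=(0\ \,k)$ the permutation $h^{-1}vh$ sends $0$ to $k+1$, a contradiction.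

In the first attempt no conjugate of $s_j$ by a lower letter is forgiven, in the second all of them are. What we need lies in between: each fixed $h$ should conjugate $S_j$ at no cost for all large $j$, while at each $j$ only *finitely many* letters may do so, so that the conditions on $V_j$ are finite in number. This is arranged by a second parameter on letters.

## 5. Weights and the subgroups $L_n$

**Definition (weight and the groups $F^{(j)},R_j,L_n,K_{n,a}$).** The weight of $a_{j,i}$ is $\mathrm{wt}(a_{j,i})=j+i+1$. Put
$$F^{(j)}=\langle\text{letters of weight}\le j\rangle,\qquad R_j=\langle s^g:\ s\in S_j,\ g\in F^{(j)}\rangle,$$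
$$L_n=\langle R_j:\ j>n\rangle\quad(n\ge0),\qquad K_{n,a}=L_{\max(n,\,\mathrm{wt}(a)-1)}\quad(a\in A_n).$$

For each $j$ there are only finitely many letters of weight $\le j$, and since weight exceeds level, all of them have level $<j$. From $(s^g)^h=s^{gh}$ we get
$$R_j^{\,h}=R_j\qquad(h\in F^{(j)}).\tag{2}$$
The groups $L_n$ decrease with $n$, $L_n$ contains all letters of level $>n$, and $K_{n,a}\le L_n$. The group $K_{n,a}$ is generated by groups $R_j$ with $j>\max(n,\mathrm{wt}(a)-1)$, so with $j\ge\mathrm{wt}(a)$ and hence $a\in F^{(j)}$. By (2),
$$a^{-1}K_{n,a}\,a=K_{n,a}\qquad(a\in A_n).\tag{3}$$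

For example, $F^{(0)}=1$, $F^{(1)}=\langle a_{0,0}\rangle$, $F^{(2)}=\langle a_{0,0},a_{0,1},a_{1,0}\rangle$, and $K_{0,a_{0,i}}=L_i$. The element $a_{0,0}^{-1}a_{1,0}a_{0,0}$ lies in $R_1\subseteq L_0$ because $\mathrm{wt}(a_{0,0})=1$. Since $\mathrm{wt}(a_{0,1})=2$, the element $a_{0,1}^{-1}a_{2,0}a_{0,1}$ lies in $R_2\subseteq L_1$. We shall see in Section 6 that $a_{0,1}^{-1}a_{1,0}a_{0,1}\notin L_0$.

Think of $L_n$ as the elements that count as trivial at scale $n$. The length $\nu_n(x)$ will be the least number of letters from $A_n$ needed to write $x$ if elements of $L_n$ are free of charge. To compute such a minimum we need to know how $L_n$ sits inside $F$.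

## 6. $F$ as an HNN extension of $L_n$

**Definition (HNN extension).** Let $L$ be a group, let $K_a\le L$ ($a\in A$) be subgroups and $\alpha_a:K_a\to K_a$ automorphisms. The HNN extension with stable letters $t_a$ is $\langle L,(t_a)_{a\in A}\mid t_a^{-1}kt_a=\alpha_a(k)\ (k\in K_a)\rangle$.

The general definition allows isomorphisms between two different subgroups; we need only this case. The textbook fact we use is *Britton's Lemma* (Lyndon–Schupp, *Combinatorial Group Theory*, Ch. IV.2). Consider $l_0y_1l_1\cdots y_kl_k$ with $l_i\in L$, $k\ge1$, and each $y_i$ a stable letter or its inverse. If the product is $1$, then it has a *pinch*: an index $i<k$ with $y_i=t_a^{\pm1}$, $y_{i+1}=y_i^{-1}$ and $l_i\in K_a$. For example, in $\langle z,t\mid t^{-1}z^2t=z^2\rangle$, with $L=\langle z\rangle$ and $K=\langle z^2\rangle$, the product $t^{-1}z^2t$ has a pinch and equals $z^2$, while $t^{-1}zt\cdot l$ has no pinch for $l\in L$, so $t^{-1}zt\notin L$.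

**Lemma 2.** For each $n\ge0$, $F$ is the HNN extension of $L_n$ with stable letters $a\in A_n$, where $a$ conjugates $K_{n,a}$ onto itself. That is, the natural map
$$\Psi:\ E_n:=\langle L_n,(t_a)_{a\in A_n}\mid t_a^{-1}kt_a=a^{-1}ka\ (k\in K_{n,a})\rangle\to F,$$
identical on $L_n$ and sending $t_a\mapsto a$, is an isomorphism.

**Proof.** By (3) the presentation makes sense, and $\Psi$ is well defined because its relations hold in $F$. As $F$ is free, we can define $\Theta:F\to E_n$ by $a\mapsto t_a$ for $a\in A_n$ and $s\mapsto s\in L_n$ for letters $s$ of level $>n$. Then $\Psi\Theta=\mathrm{id}_F$, as one sees on letters. If $\Theta$ is onto, then $\Psi$ is injective: if $\Psi(e)=1$ and $e=\Theta(x)$, then $x=\Psi\Theta(x)=1$ and $e=1$. Also $\Psi$ is onto, so it is an isomorphism.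

So it suffices to show that $\Theta$ is onto. Its image contains all $t_a$, so we need $L_n$ in the image. For this it is enough that $\Theta(r)=r$ for the generators $r=s^g$ of $L_n$, where $s\in S_j$, $j>n$, $g\in F^{(j)}$. Write $g=c_1\cdots c_p$, each $c_i$ being a letter of weight $\le j$ or the inverse of one, and put $r_i=s^{c_1\cdots c_i}\in R_j$. We show $\Theta(r_i)=r_i$ by induction. For $i=0$, $r_0=s$ has level $>n$, so $\Theta(s)=s$. Suppose $\Theta(r_{i-1})=r_{i-1}$.

If $c_i=a^{\pm1}$ with $a\in A_n$, then $j-1\ge n$ and $j-1\ge\mathrm{wt}(a)-1$, so $r_{i-1}\in R_j\subseteq L_{j-1}\subseteq K_{n,a}$. The relations of $E_n$ say that $t_a$ acts on $K_{n,a}$ by conjugation as $a$ does, and so $t_a^{-1}$ acts as $a^{-1}$ does. Hence $\Theta(r_i)=t_a^{\mp1}r_{i-1}t_a^{\pm1}=c_i^{-1}r_{i-1}c_i=r_i$.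

If $c_i$ is a letter of level $>n$ or the inverse of one, then $\Theta(c_i)=c_i\in L_n$, and $\Theta(r_i)=c_i^{-1}r_{i-1}c_i=r_i$, computed inside $L_n$. $\square$

**Definition ($n$-expression, pinch, $\nu_n$).** An $n$-expression of $x\in F$ is $x=l_0y_1l_1\cdots y_kl_k$ with $l_i\in L_n$ and $y_i\in A_n\cup A_n^{-1}$. A pinch is an index $i<k$ with $y_i=a^{\pm1}$, $y_{i+1}=y_i^{-1}$, $l_i\in K_{n,a}$. The expression is reduced if it has no pinch. Let $\nu_n(x)$ be the minimal $k$ over all $n$-expressions of $x$.

By Lemma 2, Britton's Lemma applies to $n$-expressions in $F$. It has two consequences.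

**(B1)** A reduced $n$-expression with $k\ge1$ does not represent an element of $L_n$. If it represented $l\in L_n$, replacing $l_0$ by $l^{-1}l_0$ would give a reduced expression of $1$ with $k\ge1$.

**(B2)** Two reduced $n$-expressions of the same element have the same $k$. Suppose $l_0y_1\cdots y_kl_k=l_0'y_1'\cdots y'_{k'}l'_{k'}$, both reduced, and induct on $k+k'$. If one of $k,k'$ is $0$, so is the other by (B1). Otherwise
$$l_{k'}'^{-1}y_{k'}'^{-1}\cdots y_1'^{-1}\,(l_0'^{-1}l_0)\,y_1l_1\cdots y_kl_k=1$$
has a pinch. The inverse of a reduced expression is reduced, so the pinch is at the junction, and $l'':=y_1'^{-1}l_0'^{-1}l_0y_1\in L_n$. Then $(l''l_1)y_2l_2\cdots y_kl_k=l_1'y_2'l_2'\cdots y'_{k'}l'_{k'}$. Both sides are reduced, with $k-1$ and $k'-1$ letters, and induction applies.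

If an expression has a pinch at $y\,l\,y^{-1}$ with $y=a^{\pm1}$, then $y\,l\,y^{-1}\in K_{n,a}\subseteq L_n$ by (3) and can be absorbed, lowering $k$ by $2$. So an expression with minimal $k$ is reduced, and by (B2):
$$\text{every reduced } n\text{-expression of } x \text{ has exactly } \nu_n(x) \text{ letters } y_i.\tag{4}$$
Concatenating and inverting expressions shows that $\nu_n$ is an integer-valued length function, and $\nu_n(x)=0\iff x\in L_n$. Since every letter lies in $A_n$ or in $L_n$,
$$\nu_n(x)\le\lambda(x),\qquad \nu_n(a)\le1\ \text{ for every letter } a,\qquad \nu_n(a)=0\ \text{ for } a\in S_i,\ n<i.\tag{5}$$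
If all letters of $x$ have level $\le m$, its freely reduced word is an $m$-expression with all $l_i=1$. It has no pinch, because a pinch would be a cancellation. So
$$\nu_m(x)=\lambda(x)\quad\text{if all letters of } x \text{ have level}\le m.\tag{6}$$

We can now test the earlier example $x=a_{0,1}^{-1}a_{1,0}a_{0,1}$. As a $0$-expression it has $y_1=a_{0,1}^{-1}$, $l_1=a_{1,0}$, $y_2=a_{0,1}$, and $K_{0,a_{0,1}}=L_1$. By (6) $\nu_1(a_{1,0})=1$, so $a_{1,0}\notin L_1$. The expression is reduced, and $\nu_0(x)=2$. A letter too heavy for the level it conjugates is charged at full price.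

## 7. The group $G$

Put $N_n=2^{-n}\nu_n$ and $N=\sup_nN_n$ on $F$. By (5), $N(x)\le\lambda(x)<\infty$ and $N_n(x)\le 2^{-n}\lambda(x)\to0$. All $N_n$ and $N$ are length functions, $N(x)>0$ for $x\ne1$ by (6), and by (5)
$$N(a)\le2^{-i}\qquad(a\in S_i).\tag{7}$$
For instance $N(a_{0,1}^{-1}a_{2,0}a_{0,1})=\tfrac34$, since $\nu_0=\nu_1=0$ and $\nu_n=3$ for $n\ge2$. Long conjugators are charged too: $N(a_{0,0}^{-\ell}a_{2,0}a_{0,0}^{\ell})=(2\ell+1)/4$ by the same computation.

The next lemma is where the first attempt of Section 4 failed.

**Lemma 3.** For $h\in F$ and $\varepsilon>0$ there is $\delta>0$ such that $N(x)<\delta$ implies $N(x^h)<\varepsilon$.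

**Proof.** Let $p=\lambda(h)$ and let all letters of $h$ have weight $\le q$. Choose $n_0\ge q$ with $2p\,2^{-n_0}\le\varepsilon/2$ and put $\delta=\min(2^{-n_0},\varepsilon/2)$. Let $N(x)<\delta$. Then $\nu_{n_0}(x)<1$, so $x\in L_{n_0}=\langle R_j:j>n_0\rangle$. For $j>n_0\ge q$ we have $h\in F^{(j)}$ and $R_j^{\,h}=R_j$, so $x^h\in L_{n_0}$. Thus $N_n(x^h)=0$ for $n\le n_0$. For $n>n_0$,
$$N_n(x^h)\le N_n(x)+2N_n(h)\le N_n(x)+2\cdot2^{-n}p<\delta+\tfrac\varepsilon4\le\tfrac34\varepsilon .$$
Taking the supremum, $N(x^h)\le\frac34\varepsilon<\varepsilon$. $\square$

**Step 1: topologize $F$ and complete it.** This step produces the Polish group. The metric $N(x^{-1}y)$ is left-invariant. The group operations are continuous for it, since $(xu)(yv)=xy\cdot u^yv$ and $(xu)^{-1}=x^{-1}\cdot(u^{-1})^{x^{-1}}$, and by Lemma 3 the elements $u^y$ and $(u^{-1})^{x^{-1}}$ are close to $1$ when $u$ is. So $F$ is a Hausdorff topological group with base $\{N<\varepsilon\}$ at $1$. Let $G$ be its *Raikov completion*: the completion for the two-sided metric $\rho(x,y)=N(x^{-1}y)+N(xy^{-1})$. It is a textbook fact that the group operations extend continuously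 to this completion and that $F$ is a topological subgroup of it. As $F$ is countable, $G$ is a Polish group containing $F$ densely.

**Step 2: extend the length functions.** We want to read off the topology of $G$ from $N$ and $N_n$. By (1),
$$|N(x)-N(y)|\le N(x^{-1}y)\quad\text{and}\quad |N_n(x)-N_n(y)|\le N_n(x^{-1}y)\le N(x^{-1}y)$$
on $F$, and $N(x^{-1}y)\le\rho(x,y)$. So $N$ and all $N_n$ extend continuously to $G$, and by density and continuity they are length functions there with $N_n\le N$.

**Step 3: $N$ defines the topology of $G$.** This gives the compatible left-invariant metric. The sets $\{x\in G:N(x)<\varepsilon\}$ are open by continuity. Given a neighbourhood $W$ of $1_G$, take a closed neighbourhood $W'\subseteq W$ and $\delta>0$ with $\{x\in F:N(x)<\delta\}\subseteq W'$. The open set $\{x\in G:N(x)<\delta\}$ lies in the closure of its intersection with the dense set $F$, hence in $W'$. So these sets form a base at $1_G$. Since $G$ is Hausdorff, $N(x)=0$ only for $x=1$, and $N(x^{-1}y)$ is a compatible left-invariant metric.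

**Step 4: the values of $N$ are dyadic.** This is what makes $G$ zero-dimensional. First, $N_n(G)\subseteq2^{-n}\mathbb Z$, because $N_n$ is continuous, $F$ is dense, and $2^{-n}\mathbb Z$ is closed. Next, let $x\in G$ and $\varepsilon>0$, and take $y\in F$ with $N(y^{-1}x)<\varepsilon$. Then $|N_n(x)-N_n(y)|<\varepsilon$ for all $n$ and $|N(x)-N(y)|<\varepsilon$. Since $N_n(y)\to0$, $\limsup_nN_n(x)\le\varepsilon$. Since $N(y)=\sup_nN_n(y)$, $|N(x)-\sup_nN_n(x)|\le2\varepsilon$. As $\varepsilon$ is arbitrary,
$$N_n(x)\to0\quad\text{and}\quad N(x)=\sup_nN_n(x)\qquad(x\in G).$$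
If $N(x)>0$, only finitely many $n$ have $N_n(x)>N(x)/2$, so the supremum is attained; if $N(x)=0$, this is trivial. Hence $N(x)$ is a dyadic rational.

For non-dyadic $r>0$ we get $\{N<r\}=\{N\le r\}$, which is both open and closed. These sets form a base at $1$, and their left translates form a base of $G$. So $G$ is a zero-dimensional Polish group, with a compatible left-invariant metric taking only dyadic values. No group $H$ has entered its construction.

## 8. The homomorphism to a given $H$

Let $H$ be a Polish group, $d$ a compatible left-invariant metric (Birkhoff–Kakutani), and $\|h\|=d(1,h)$, a length function.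

**Definition (of $\varphi$ on letters).** We use recursion on the level $j$. Suppose $\varphi$ is defined on all letters of level $<j$, hence on $F^{(j)}$. Let $P_j\subseteq F^{(j)}$ be the finite set of products of at most $2^j$ elements $c^{\pm1}$, where $c$ is a letter of weight $\le j$. Put $V_0=H$, and for $j\ge1$
$$V_j=\{h\in H:\ \|\varphi(g)^{-1}h\,\varphi(g)\|<4^{-j}\ \text{ for all } g\in P_j\}.$$
This is an open neighbourhood of $1$, because $P_j$ is finite. Let $(\varphi(a_{j,i}))_{i\ge0}$ be a dense sequence in $V_j$.

This gives a homomorphism $\varphi:F\to H$. What remains is continuity, the point where the second attempt of Section 4 failed. An element with small $N$ is cheap at all scales $n$ simultaneously, but the cheap expressions at different scales have, a priori, nothing to do with each other. The idea is to take *one* word and peel it, from the highest scale down, cancelling pinches greedily. By (4) greedy cancellation is optimal at each scale. The result writes $x$ as a product of conjugates $s^t$ whose number and whose conjugators are both under control.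

**Lemma 4.** If $x\in F$, $M\ge0$ is an integer and $N(x)<2^{-M}$, then $\|\varphi(x)\|\le4^{-M}$.

**Proof.** Let $w=w_1\cdots w_\ell$ be the freely reduced word of $x$, and let $m\ge M$ be such that all its letters have level $\le m$. The level (weight) of a position $p$ is that of the letter $w_p^{\pm1}$. For $p<q$ let $w(p,q)=w_{p+1}\cdots w_{q-1}\in F$. By hypothesis
$$\nu_n(x)<2^{n-M}\qquad\text{for all } n.\tag{8}$$

**Step 1: peel the word.** We construct nested sets of positions that give reduced expressions of $x$ at every scale from $m$ down to $M$. The sets are $\{1,\dots,\ell\}=D_m\supseteq D_{m-1}\supseteq\dots\supseteq D_M$, and for each $n$ we require that the positions in $D_n$ have level $\le n$, that $w(p,q)\in L_n$ for consecutive $p<q$ in $D_n\cup\{0,\ell+1\}$, and that the resulting $n$-expression of $x$ (letters at the positions of $D_n$, values $w(p,q)$ in the gaps) is reduced.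

For $D_m$ the gap values are all $1$, and the expression is reduced, as in (6). Given $D_{n+1}$, with $n\ge M$, first remove all positions of level $n+1$, and call them *free*. The old gap values lie in $L_{n+1}\subseteq L_n$ and the removed letters lie in $L_n$, so the new gap values lie in $L_n$. Then, as long as there are consecutive $p<q$ in the current set with $w_p=a^{\pm1}$, $w_q=w_p^{-1}$ and $w(p,q)\in K_{n,a}$, remove $p$ and $q$ and call $(p,q)$ a *matched pair*. By (3), $w_p\,w(p,q)\,w_q\in K_{n,a}\subseteq L_n$. The new gap value is this element multiplied on the left and on the right by the neighbouring gap values, so it is in $L_n$. The process stops, and then no pinch remains. The remaining set is $D_n$.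

**Step 2: count.** We want to see that everything is removed and to bound the number of free positions. By (4) and (8), $|D_n|=\nu_n(x)<2^{n-M}$ for $M\le n\le m$. In particular $|D_M|<1$, so $D_M=\emptyset$, and every position is either free or in exactly one matched pair. A free position of level $j$ is removed at the first step of forming $D_{j-1}$. So it belongs to $D_j$, and $j-1\ge M$. Hence there are fewer than $2^{j-M}$ free positions of level $j$, and there are none of level $\le M$.

**Step 3: matched pairs do not cross.** This is needed for the product formula in Step 5. When $(p,q)$ is removed, $p$ and $q$ are consecutive in the current set, so everything strictly between them has been removed strictly earlier. If $p<p'<q<q'$ with $(p,q)$ and $(p',q')$ matched, then $p'$ is removed before the pair $(p,q)$, and $q$ is removed before the pair $(p',q')$. These two statements contradict each other.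

**Step 4: enclosing letters are light.** This is the heart of the matter; it shows that the conjugators come from $F^{(j)}$. We claim: *if a matched pair $(p,q)$ encloses a free position $u$ of level $j$, that is $p<u<q$, then $p,q\in D_j$, and the letter $w_p^{\pm1}$ has weight $\le j$.*

Let $(p,q)$ be removed while forming $D_n$. By Step 3, $u$ was removed earlier, and this happened while forming $D_{j-1}$. So $n\le j-1$, and $p,q\in D_{n+1}\subseteq D_j$. Let $w_p=a^{\pm1}$ and suppose $\mathrm{wt}(a)>j$. As $(p,q)$ was a pinch,
$$w(p,q)\in K_{n,a}\subseteq L_{\mathrm{wt}(a)-1}\subseteq L_j .$$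
On the other hand, $p$ and $q$ are in $D_j$. Let $u_1<\dots<u_k$ be the elements of $D_j$ strictly between them; $u$ is one of them, so $k\ge1$. Then
$$w(p,q)=w(p,u_1)\,w_{u_1}\,w(u_1,u_2)\cdots w_{u_k}\,w(u_k,q)$$
is part of the reduced $j$-expression of $x$ given by $D_j$, hence a reduced $j$-expression with $k\ge1$ letters. By (B1), $w(p,q)\notin L_j$, a contradiction. So $\mathrm{wt}(a)\le j$.

**Step 5: a product of conjugates.** We now rewrite $x$ through its free positions. For a free $u$ let $(p_1,q_1),\dots,(p_r,q_r)$ be the matched pairs enclosing $u$, with $q_1<\dots<q_r$, and put $t_u=w_{q_1}\cdots w_{q_r}$. Then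
$$x=\prod_{u\text{ free}}w_u^{\,t_u}\qquad(\text{increasing } u).\tag{9}$$

We prove this by induction on the length for every word, reduced or not, whose positions are partitioned into free positions and non-crossing pairs $(p,q)$ with $w_q=w_p^{-1}$. The empty word is clear. If position $1$ is free, no pair encloses it, so $t_1=1$; split off $w_1$ and apply induction to the rest. If $(1,q)$ is matched, write $w=w_1Ww_qW'$. By non-crossing, the pairs other than $(1,q)$ lie within $W$ or within $W'$. By induction $W=\prod w_u^{t'_u}$, where $t'_u$ is computed in $W$, so
$$w_1Ww_q=w_q^{-1}\Bigl(\prod w_u^{t'_u}\Bigr)w_q=\prod w_u^{t'_uw_q}.$$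
For $u$ in $W$ the pairs enclosing $u$ are those within $W$ together with $(1,q)$, whose right end is the largest; so $t_u=t'_uw_q$. Induction for $W'$ finishes the proof of (9).

**Step 6: estimate.** It remains to spend the budget. Let $u$ be free of level $j$. By Step 4 the $r$ pairs enclosing $u$ consist of $2r$ distinct positions in $D_j$, so $r\le|D_j|/2\le2^j$, and $t_u$ is a product of $r$ letters or inverses of letters, all of weight $\le j$. So $t_u\in P_j$. Moreover $w_u=s^{\pm1}$ with $s\in S_j$, $\varphi(s)\in V_j$, and $j>M\ge0$, so $j\ge1$. By the definition of $V_j$, and because $\|h^{-1}\|=\|h\|$, we get $\|\varphi(w_u^{\,t_u})\|<4^{-j}$. By (9) and Step 2,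
$$\|\varphi(x)\|\le\sum_{j>M}2^{j-M}4^{-j}=2^{-M}\sum_{j>M}2^{-j}=4^{-M}.\qquad\square$$

It helps to run the peeling once. Let $b=a_{0,1}$ and $c=a_{1,0}$, both of weight $2$, let $v=a_{3,0}$, and let $x=b^{-1}c^{-1}vcb$. Since $cb\in F^{(2)}\subseteq F^{(3)}$, $x\in R_3\subseteq L_2$, so $\nu_0=\nu_1=\nu_2=0$. By (6) $\nu_n=5$ for $n\ge3$. So $N(x)=\frac58<1$, and we may take $M=0$, $m=3$. Then $D_3=\{1,\dots,5\}$. Forming $D_2$, position $3$ is free; then $(2,4)$ is matched, as $v\in K_{2,c}=L_2$; then $(1,5)$ is matched, as $c^{-1}vc\in K_{2,b}=L_2$. So $D_2=\emptyset$, $t_3=w_4w_5=cb$, and (9) reads $x=v^{cb}$.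

## 9. Extension to $G$, surjectivity and openness

**Step 1: extend $\varphi$ to $G$.** We pass from the dense subgroup to the whole group. By Lemma 4, for every $\varepsilon>0$ there is $\delta>0$ such that $N(x)<\delta$ implies $\|\varphi(x)\|<\varepsilon/2$ on $F$. Let $D(h,k)=d(h,k)+d(h^{-1},k^{-1})=\|h^{-1}k\|+\|hk^{-1}\|$ be the two-sided metric of $H$. If $\rho(x,y)<\delta$, then $N(x^{-1}y)<\delta$ and $N(xy^{-1})<\delta$, so $D(\varphi(x),\varphi(y))<\varepsilon$. Thus $\varphi$ is uniformly continuous from $(F,\rho)$ to $(H,D)$. The metric $D$ is complete, because $H$ is Polish and hence Raikov complete. So $\varphi$ extends to a continuous map $\varphi:G\to H$, which is a homomorphism by density of $F$.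

**Step 2: check the hypotheses of Lemma 1.** We need dense image and large closures. The image is dense, because $\varphi(S_0)$ is dense in $V_0=H$. Let $U$ be a neighbourhood of $1_G$. By Step 3 of Section 7, $U\supseteq\{N<\varepsilon\}$ for some $\varepsilon>0$, and by (7) $S_j\subseteq\{N<\varepsilon\}$ as soon as $2^{-j}<\varepsilon$. Hence $\overline{\varphi(U)}\supseteq\overline{\varphi(S_j)}\supseteq V_j$, a neighbourhood of $1_H$.

**Step 3: conclude.** This step collects the properties required by Theorem A. By Lemma 1, $\varphi:G\to H$ is onto and open. It is continuous by Step 1, and $G$ is a zero-dimensional Polish group with a compatible left-invariant metric taking only dyadic rational values by Section 7. Since $H$ was an arbitrary Polish group and $G$ does not depend on $H$, this proves Theorem A. Theorem B follows from it by the argument of Section 1, with the universal Borel $G$-space of this $G$ as $X$. $\blacksquare$
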